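# Which languages code affine interval exchanges?

## 1. Languages whose words all sit in non recurrent words

Cut $[0,1)$ into finitely many intervals, stretch or shrink each one affinely, and put the images back so that they fill $[0,1)$ again, perhaps in another order. Follow a point and write down, at each time, the name of the interval it is in. Which collections of finite words arise in this way? The slides "Languages of General Interval Exchanges" (https://izes.math.cnrs.fr/wp-content/uploads/2022/11/Slides_Ferenczi.pdf) state a conjectural answer: one combinatorial condition, plus the convergence of two series along certain bi-infinite words. These notes prove that the conjecture is true. This section treats a case where the proof is short; then we see what is missing in general.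

### Definitions

**Interval exchanges.** Let $\mathcal A$ be a finite alphabet, $d=\#\mathcal A$. An *interval exchange* (iet) is given by a partition of $[0,1)$ into nonempty intervals $I_e$, $e\in\mathcal A$, closed on the left and open on the right, placed in some order, and a bijection $T:[0,1)\to[0,1)$ whose restriction to each $I_e$ is an increasing map onto an interval $TI_e$. The images $TI_e$ also partition $[0,1)$, possibly in a different order. It is a *standard* iet if each $T|_{I_e}$ is a translation, and an *affine* iet if each $T|_{I_e}$ is affine; the slopes may differ, and we write them $e^{\theta_e}$.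

**Coding.** The natural coding of $x$ is the sequence $(x_n)_{n\in\mathbb Z}$ with $x_n=e$ if $T^nx\in I_e$. If $L$ is the set of all finite words occurring in the natural codings of the points of $[0,1)$, we say that *$L$ is the natural coding of $T$*.

**Languages.** Throughout, a language $L$ is a nonempty set of finite words on $\mathcal A$, closed under taking factors, in which every letter of $\mathcal A$ occurs, and extendable on both sides: for $w\in L$ there are letters $a,c$ with $aw,wc\in L$. Let $X_L\subset\mathcal A^{\mathbb Z}$ be the set of bi-infinite words all of whose finite factors lie in $L$. It is compact and metrizable for the product topology, and invariant under the shift $(Sx)_n=x_{n+1}$, which is a homeomorphism of $X_L$. Extending a word $w\in L$ by one letter on each side, again and again, shows that every $w\in L$ occurs in some element of $X_L$. We write $x[i,j)=x_i\cdots x_{j-1}$ and, for a word $w$,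
$$[w]=\{x\in X_L: x[0,|w|)=w\}.$$
"Invariant", for a set $B$, means $SB=B$. A *minimal set* is a nonempty closed invariant set with no proper nonempty closed invariant subset.

**Recurrence.** A bi-infinite word is *recurrent* if each of its finite factors occurs in it infinitely often both to the right and to the left; otherwise it is *non recurrent*. For example $\cdots bbb\,ccc\cdots$ is non recurrent, and every periodic word is recurrent. We denote by $N$ the set of non recurrent words of $X_L$.

**Order condition.** $L$ satisfies an *order condition* if there are two total orders $<_A$ and $<_D$ on $\mathcal A$ such that, whenever $aw,bw,wc,wd\in L$ for a word $w$ (possibly empty) and letters with $a<_Ab$ and $c<_Dd$, at least one of $awd$, $bwc$ is not in $L$.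

In words: for each $w$, going up among the letters to the left of $w$ never forces one to go down among the letters to the right. The condition says nothing about a word $w$ that has only one possible left letter, or only one possible right letter. The language of all words on $\{a,b\}$ fails it at the empty word: up to exchanging names we have $a<_Ab$; if $a<_Db$ then $ab,ba\in L$ is forbidden, and if $b<_Da$ then $aa,bb\in L$ is forbidden.

**The two series.** $L$ satisfies *(1) and (2) for each non recurrent word* if there are real numbers $\theta_i$, $i\in\mathcal A$, the same for all $z$, such that for each $z\in N$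
$$\sum_{n\ge 0}\exp\sum_{j=0}^{n}\theta_{z_j}<+\infty,\tag{1}$$
$$\sum_{n>0}\exp\Big(-\sum_{j=-n}^{-1}\theta_{z_j}\Big)<+\infty .\tag{2}$$

### One orbit, by hand

Let $L=\{b^nc^m:n,m\ge0\}$. With $b<c$ for both orders the order condition holds. At the empty word the two-letter words are $bb,bc,cc$, and the only forbidden pair, $bc$ together with $cb$, does not occur. Every other word has one left letter ($b$, if the word contains a $b$) or one right letter ($c$, if it contains a $c$). The non recurrent words are the shifts of $z=\cdots bbb\,ccc\cdots$. With $z_0$ the first $c$, (1) reads $\sum_{n\ge0} e^{(n+1)\theta_c}<\infty$ and (2) reads $\sum_{n>0} e^{-n\theta_b}<\infty$. So (1) and (2) mean $\theta_c<0<\theta_b$.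

Given such $\theta$, look for an affine iet with $I_b=[0,\beta)$, $TI_b=[0,\beta')$, $I_c=[\beta,1)$, $TI_c=[\beta',1)$. The slopes force $\beta'=e^{\theta_b}\beta$ and $\beta e^{\theta_b}+(1-\beta)e^{\theta_c}=1$, that is
$$\beta=\frac{1-e^{\theta_c}}{e^{\theta_b}-e^{\theta_c}}\in(0,1),\qquad \beta'=1-(1-\beta)e^{\theta_c}\in(\beta,1).$$
The point $0$ is fixed, with coding $\cdots bbb\cdots$. Any other point of $I_b$ moves right by a factor $e^{\theta_b}>1$ until it enters $I_c$, and its preimages stay in $I_b$. A point of $I_c$ stays in $I_c$ in the future, since $TI_c\subset I_c$. In the past its distance to $1$ is multiplied by $e^{-\theta_c}>1$ as long as it lies in $[\beta',1)$, so it reaches $[\beta,\beta')\subset TI_b$ and comes from $I_b$. So every point other than $0$ has a shift of $z$ as coding, and the language is $L$.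

Now read $\beta$ differently. Put on $S^nz$ the mass $e^{\tau_n}$, where $\tau_0=0$ and $\tau_{n+1}-\tau_n=\theta_{z_n}$. The mass of $[b]$ is $\sum_{n\ge1}e^{-n\theta_b}=1/(e^{\theta_b}-1)$ and that of $[c]$ is $\sum_{n\ge0}e^{n\theta_c}=1/(1-e^{\theta_c})$. The proportion of mass in $[b]$ is
$$\frac{1/(e^{\theta_b}-1)}{1/(e^{\theta_b}-1)+1/(1-e^{\theta_c})}=\frac{1-e^{\theta_c}}{e^{\theta_b}-e^{\theta_c}}=\beta .$$
The lengths of the intervals are the masses of the cylinders. This is the principle we make general.

The series can also exclude a language. Let $L=\{a^n\}\cup\{a^nba^m\}$, $n,m\ge0$. The order condition holds with $b<_Aa$, $a<_Db$: for $w=a^n$, $n\ge0$, the words $awa$, $awb$, $bwa$ are in $L$ and $bwb$ is not, and every word containing $b$ has $a$ as its only left letter. The word $\cdots aaabaaa\cdots$ is non recurrent; (1) forces $\theta_a<0$ and (2) forces $\theta_a>0$. No $\theta$ exists.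

### Conformal measures

**Definition.** Let $\psi$ be a bounded Borel function on $X_L$. A finite Borel measure $\mu$ on $X_L$ (or on an invariant Borel subset) is *$\psi$-conformal* if $\mu(SB)=\int_Be^{\psi}\,d\mu$ for all Borel $B$. It is *$\theta$-conformal*, for $\theta\in\mathbb R^{\mathcal A}$, if this holds with $\psi(x)=\theta_{x_0}$.

So $\theta$-conformal means that the shift multiplies the measure by $e^{\theta_e}$ on $[e]$, as an affine iet does with lengths on $I_e$. The measure in the example above is $\theta$-conformal, by the rule $\tau_{n+1}=\tau_n+\theta_{z_n}$.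

**Lemma 1.** Let $\mu$ be $\psi$-conformal.

1. $\int_{SB}f\,d\mu=\int_B f(Sx)e^{\psi(x)}\,d\mu(x)$ for all Borel $B$ and bounded Borel $f$.
2. $\mu(SB)=0$ if and only if $\mu(B)=0$.
3. If $G$ is a bounded Borel function, the measure $e^{-G}\mu$ is $(\psi+G-G\circ S)$-conformal.

*Proof.* For $f=1_{SC}$, item 1 reads $\mu(S(B\cap C))=\int_{B\cap C}e^{\psi}d\mu$, which is the definition. As $S$ is a bijection, every Borel set is of the form $SC$; linearity and uniform limits give all bounded Borel $f$. Item 2 holds because $e^\psi>0$. For item 3, put $\mu'=e^{-G}\mu$; by item 1,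
$$\mu'(SB)=\int_{SB}e^{-G}d\mu=\int_Be^{-G(Sx)+\psi(x)}d\mu(x)=\int_Be^{\psi(x)+G(x)-G(Sx)}d\mu'(x).\qquad\blacksquare$$

**Lemma 2 (from a measure to an exchange).** Let $L$ satisfy an order condition. If there is a $\theta$-conformal measure $\mu$ on $X_L$ with $\mu([w])>0$ for all $w\in L$, then $L$ is the natural coding of an affine iet with slope $e^{\theta_e}$ on $I_e$ for each $e$.

*Proof.* **Step 1: construct $T$.** Normalize $\mu(X_L)=1$. Let the $I_e$ be consecutive left-closed, right-open intervals of lengths $\mu([e])>0$, partitioning $[0,1)$ in the order $<_D$. As $S$ is a bijection, the sets $S[e]$ partition $X_L$. Let the $J_e$ be consecutive intervals of the same kind, starting at $0$, of lengths $\mu(S[e])=e^{\theta_e}\mu([e])$, in the order $<_A$; they also partition $[0,1)$. Let $T$ map $I_e$ affinely and increasingly onto $J_e$. Its slope there is $e^{\theta_e}$. It remains to see that the language of $T$ is $L$.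

**Step 2: the cylinder intervals of $T$ are ordered lexicographically.** For a word $w$ put $I_w=\{x:T^ix\in I_{w_i},\ 0\le i<|w|\}$. Since $I_{aw}=(T|_{I_a})^{-1}(J_a\cap I_w)$, induction shows that each $I_w$ is empty or a left-closed, right-open interval of positive length. Let $w=ucy$ and $w'=udy'$ have the same length, with $c<_Dd$, and let $x\in I_w$, $x'\in I_{w'}$. Both lie in $I_u$, where $T^{|u|}$ is increasing, and $T^{|u|}x\in I_c$ lies to the left of $T^{|u|}x'\in I_d$; hence $x<x'$. So the nonempty $I_w$ with $|w|=n$ are placed in the lexicographic order given by $<_D$.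

**Step 3: show $|I_w|=\mu([w])$ for every nonempty word $w$ on $\mathcal A$.** For $|w|=1$ this is the construction. Assume it for length $n\ge1$. For $a\in\mathcal A$ and $|w|=n$ put
$$m(a,w)=\mu(S[a]\cap[w])=\mu(S[aw]).$$
We compare this matrix with the matrix $|J_a\cap I_w|$. The margins agree: $\sum_wm(a,w)=\mu(S[a])=|J_a|$, and $\sum_am(a,w)=\mu([w])=|I_w|$ by the induction hypothesis. Also $m(a,w)>0$ implies $aw\in L$.

Let $a<_Ab$ and let $w<w'$ lexicographically. Then $m(a,w')$ and $m(b,w)$ are not both positive. Indeed, write $w=ucy$, $w'=udy'$ with $c<_Dd$; if both were positive, $audy'$ and $bucy$ would be in $L$, hence $aud,buc\in L$, against the order condition.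

Fix $(a,w)$. If both sums
$$\sum_{a'\le a,\ w'>w}m(a',w'),\qquad \sum_{a'>a,\ w'\le w}m(a',w')$$
were positive, each would contain a positive term, and these two terms would be a pair that was just excluded. So at least one of the sums is $0$. Adding the first to $\sum_{a'\le a,\,w'\le w}m(a',w')$ gives $\sum_{a'\le a}|J_{a'}|$; adding the second gives $\sum_{w'\le w}|I_{w'}|$. Both sums are nonnegative and one vanishes, so
$$\sum_{a'\le a,\ w'\le w}m(a',w')=\min\Big(\sum_{a'\le a}|J_{a'}|,\ \sum_{w'\le w}|I_{w'}|\Big).$$
The matrix $|J_a\cap I_w|$ has the same cumulative sums: by Step 2, $\bigcup_{a'\le a}J_{a'}=[0,\alpha)$ and $\bigcup_{w'\le w}I_{w'}=[0,\gamma)$ for some $\alpha,\gamma$, and $|[0,\alpha)\cap[0,\gamma)|=\min(\alpha,\gamma)$. A matrix is determined by its cumulative sums, so $m(a,w)=|J_a\cap I_w|$. Therefore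
$$|I_{aw}|=e^{-\theta_a}|J_a\cap I_w|=e^{-\theta_a}\mu(S[aw])=\mu([aw]),$$
the last equality by conformality, since $[aw]\subset[a]$.

**Step 4: conclude.** For nonempty $w$: $I_w\ne\emptyset$ iff $|I_w|>0$ iff $\mu([w])>0$ iff $w\in L$. A word $w$ occurs at position $i$ in the coding of $x$ iff $T^ix\in I_w$. So the language of $T$ is $L$. $\blacksquare$

**Lemma 3.** Let $z\in N$ satisfy (1) and (2). Put $\tau_n=\sum_{0\le j<n}\theta_{z_j}$ for $n\ge0$ and $\tau_{-n}=-\sum_{j=-n}^{-1}\theta_{z_j}$ for $n>0$. Then $m_z=\sum_{n\in\mathbb Z}e^{\tau_n}\delta_{S^nz}$ is a finite $\theta$-conformal measure carried by $N$, and $m_z([w])>0$ for every factor $w$ of $z$.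

*Proof.* The total mass is $\sum_{n\ge1}e^{\tau_n}+1+\sum_{n\ge1}e^{\tau_{-n}}$; the first sum is (1) and the last is (2). For all $n\in\mathbb Z$ we have $\tau_{n+1}=\tau_n+\theta_{z_n}$ and $(S^nz)_0=z_n$. Hence
$$m_z(SB)=\sum_{n:\,S^{n}z\in B}e^{\tau_{n+1}}=\sum_{n:\,S^nz\in B}e^{\theta_{z_n}}e^{\tau_n}=\int_Be^{\theta_{x_0}}dm_z(x).$$
Shifts of non recurrent words are non recurrent. If $w$ occurs in $z$ at position $p$, then $S^pz\in[w]$. $\blacksquare$

**Proposition 4 (the dense case).** Let $L$ satisfy an order condition, let $\theta$ satisfy (1) and (2) for each $z\in N$, and suppose that every word of $L$ occurs in some element of $N$ (equivalently, $N$ is dense in $X_L$). Then $L$ is the natural coding of an affine iet with slopes $e^{\theta_e}$.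

*Proof.* For each of the countably many $w\in L$ choose $z^{(w)}\in N$ in which $w$ occurs, and $c_w>0$ such that $\sum_wc_w\,m_{z^{(w)}}(X_L)<\infty$. Then $\mu=\sum_wc_wm_{z^{(w)}}$ is finite, $\theta$-conformal, and positive on every $[w]$. Apply Lemma 2. $\blacksquare$

At the opposite extreme, suppose that $L$ satisfies an order condition and $X_L$ is minimal. A homeomorphism of a nonempty compact metrizable space has an invariant probability $\nu$. Its support is nonempty, closed and invariant, hence all of $X_L$, so $\nu([w])>0$ for $w\in L$. Since $\nu$ is $0$-conformal, Lemma 2 shows that $L$ is the natural coding of a standard iet.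

## 2. A recurrent part that no non recurrent word approaches

In general $X_L$ may contain both kinds of behavior. What survives, and what must be added? Here are the statements we want.

**Theorem 5.** $L$ is the natural coding of an affine iet if and only if $L$ satisfies an order condition and there exist $\theta_i$, $i\in\mathcal A$, such that (1) and (2) hold for every non recurrent $z\in X_L$.

**Theorem 6 (prescribed slopes).** Let $\theta\in\mathbb R^{\mathcal A}$. $L$ is the natural coding of an affine iet with slope $e^{\theta_e}$ on $I_e$ for each $e$ if and only if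

* (a) $L$ satisfies an order condition,
* (b) (1) and (2) hold with this $\theta$ for each non recurrent $z\in X_L$,
* (c) for each minimal set $M\subset X_L$ which is open in $X_L$ there is a shift-invariant probability $\nu$ on $M$ with $\int\theta_{x_0}\,d\nu(x)=0$.

**Corollary 7.** $L$ is the natural coding of a standard iet if and only if it satisfies an order condition and every word of $X_L$ is recurrent.

Theorem 5 is the conjecture. Its "only if" half is stated as known in the slides; we prove it too.

Put $Y=\overline N$ and $F=X_L\setminus Y$, the *far part*. On $F$ the series say nothing about $\theta$. The next example shows what goes wrong there; we call its language $L_*$ and come back to it.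

**The language $L_*$.** Let $L_*$ be the set of factors of $z=\cdots ddd\,acacac\cdots$ and of the periodic word $\cdots ababab\cdots$.

*Its space.* A word of $X_{L_*}$ containing $b$ is a shift of $\cdots abab\cdots$. One containing $d$ and another letter is a shift of $z$. The remaining ones are $\cdots ddd\cdots$ and the two shifts of $\cdots acac\cdots$. So $N$ is the orbit of $z$, and $F$ is the orbit of $\cdots abab\cdots$, which has two points.

*Its order condition.* Take $b<_Ac<_Ad<_Aa$ and $a<_Dd<_Db<_Dc$. At the empty word the right letters are: for $b$, $\{a\}$; for $c$, $\{a\}$; for $d$, $\{a,d\}$; for $a$, $\{b,c\}$. At the word $a$, the letter $b$ on the left goes with $b$ on the right, and $c$ and $d$ go with $c$. Both lists are weakly increasing, so no forbidden pair occurs. Every other word has a single left letter or a single right letter. If it contains $d$, its left letter is $d$. If it contains $b$, it is a factor of $\cdots abab\cdots$ only. If it has neither $b$ nor $d$ and is not empty or $a$, it contains $c$, so it alternates $a$ and $c$ and its right letter is determined.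

*Its series.* (2) means $\theta_d>0$. In (1) the exponents are $k(\theta_a+\theta_c)$ and $k(\theta_a+\theta_c)+\theta_a$, so (1) means $\theta_a+\theta_c<0$. The number $\theta_b$ is arbitrary.

**Attempt 1: keep $\theta$.** Proposition 4 builds a measure that charges only cylinders meeting $Y$. We need a $\theta$-conformal measure on $F$ as well. If $x$ is the point of $F$ with $x_0=a$, conformality requires $\mu(\{Sx\})=e^{\theta_a}\mu(\{x\})$ and $\mu(\{x\})=e^{\theta_b}\mu(\{Sx\})$, so $\theta_a+\theta_b=0$. No better construction would avoid this. In any affine iet coded by $L_*$, the coding of each point of $I_b$ is $\cdots abab\cdots$, so $T^2I_b=I_b$; as $T^2$ is affine on $I_b$ with slope $e^{\theta_a+\theta_b}$, that slope is $1$. So $\theta=(\theta_a,\theta_b,\theta_c,\theta_d)=(-2,0,1,1)$ satisfies (1) and (2) but is not a vector of log-slopes. We must change $\theta$.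

**Attempt 2: set $\theta$ to $0$ on the letters seen in $F$.** Then invariant measures on $F$ would be conformal. But letters are shared between $F$ and $Y$. In the example this puts $\theta_a=\theta_b=0$, and then $\theta_a+\theta_c=1>0$ destroys (1). A good choice here is $(-2,2,1,1)$; in general no such choice is visible.

**What is needed.** We would like the weight to be $\theta_{x_0}$ for $x\in Y$ and $0$ for $x\in F$. This is a reasonable function of $x$, but it depends on more than $x_0$: it must look at enough letters to decide whether $x$ lies in $Y$ or in $F$. By item 3 of Lemma 1, we may change a weight by a coboundary $G-G\circ S$ at the price of multiplying the measure by $e^{-G}$. So it suffices that *a function of finitely many letters be equal, up to a coboundary, to a function of one letter*. For a general language this is false. For the language of factors of $\cdots aaa\cdots$, $\cdots bbb\cdots$ and $\cdots abab\cdots$, the averages of a function $\eta(x_0)$ over the three periodic orbits are $\eta(a)$, $\eta(b)$ and $(\eta(a)+\eta(b))/2$, so they cannot be $0,0,1$. That language contains $aa,ab,ba,bb$ and violates the order condition.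 The next section shows that the order condition is exactly strong enough for our purpose.

## 3. Extension graphs are forests, so functions reduce to one letter

Let $L_n$ be the set of words of length $n$ in $L$. For $w\in L$ let $A(w)=\{a:aw\in L\}$ and $D(w)=\{c:wc\in L\}$. Let $E(w)$ be the bipartite graph with left vertices $A(w)$, right vertices $D(w)$, and an edge $(a,c)$ when $awc\in L$. By extendability there are no isolated vertices, and both sides are nonempty. For $L_*$, $E(a)$ has edges $(b,b),(c,c),(d,c)$, and the graph of the empty word has edges $(d,d),(d,a),(b,a),(c,a),(a,b),(a,c)$. Each is a union of two trees.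

**Lemma 8.** If $L$ satisfies an order condition, each $E(w)$ is a forest.

*Proof.* Suppose there is a cycle. It has at least two vertices on each side. Let $a$ be its $<_A$-smallest left vertex, with neighbors $c<_Dd$ in the cycle. The vertex $c$ has another neighbor $b$ in the cycle, and $a<_Ab$. Then $awd,bwc\in L$, a contradiction. $\blacksquare$

**Lemma 9 (reduction to one letter).** Let $L$ satisfy an order condition. For all $n\ge0$ and $\varphi:L_{n+1}\to\mathbb R$ there are $\eta:\mathcal A\to\mathbb R$ and $g:L_n\to\mathbb R$ with
$$\varphi(u_0\cdots u_n)=\eta(u_0)+g(u_1\cdots u_n)-g(u_0\cdots u_{n-1})\qquad(u_0\cdots u_n\in L_{n+1}).$$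

*Proof.* Induction on $n$: each step removes one letter of dependence. For $n=0$ take $\eta=\varphi$, $g=0$. Assume the statement for $n$ and let $\varphi:L_{n+2}\to\mathbb R$.

**Step 1: split $\varphi$ along the graphs.** Fix $w\in L_n$. The function $(a,c)\mapsto\varphi(awc)$ lives on the edges of the forest $E(w)$. It can be written as a sum of vertex values, $\varphi(awc)=\alpha(aw)+\beta(wc)$: in each component choose the value at a root arbitrarily and move outward along the edges; each new vertex is reached by exactly one edge from the vertices already treated, and that edge determines its value. Every word of $L_{n+1}$ is $aw$ for exactly one pair $(w,a)$ with $w\in L_n$, $a\in A(w)$, and is $w'c$ for exactly one pair $(w',c)$ with $w'\in L_n$, $c\in D(w')$. So, letting $w$ vary, $\alpha$ and $\beta$ are defined on all of $L_{n+1}$.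

**Step 2: move $\beta$ back by one place, at the cost of a coboundary.** We get
$$\varphi(u_0\cdots u_{n+1})=\alpha(u_0\cdots u_n)+\beta(u_1\cdots u_{n+1})=(\alpha+\beta)(u_0\cdots u_n)+\beta(u_1\cdots u_{n+1})-\beta(u_0\cdots u_n).$$

**Step 3: use the induction hypothesis.** Applied to $\alpha+\beta$ it gives $\eta$ and $g$ with $(\alpha+\beta)(u_0\cdots u_n)=\eta(u_0)+g(u_1\cdots u_n)-g(u_0\cdots u_{n-1})$. With $h(v_0\cdots v_n)=\beta(v_0\cdots v_n)+g(v_0\cdots v_{n-1})$ we obtain
$$\varphi(u_0\cdots u_{n+1})=\eta(u_0)+h(u_1\cdots u_{n+1})-h(u_0\cdots u_n).\qquad\blacksquare$$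

*In $L_*$.* The words of length $2$ are $ab,ba$ (occurring in $F$) and $dd,da,ac,ca$ (occurring in $Y$), so two letters tell $F$ from $Y$. Let $\varphi(u)=0$ for $u=aba,bab$, and $\varphi(u)=\theta_{u_0}$ for $u=ddd,dda,dac,aca,cac$. A solution is $\eta=(\theta_a,-\theta_a,\theta_c,\theta_d)$, with $g(ab)=\theta_a$ and $g=0$ on the other words of $L_2$: for instance $\eta(a)+g(ba)-g(ab)=0$ and $\eta(b)+g(ab)-g(ba)=0$. For $\theta=(-2,0,1,1)$ this is the choice $(-2,2,1,1)$ found above.

For $Z\subset X_L$ let $L_n(Z)$ be the set of words of length $n$ occurring in elements of $Z$.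

**Lemma 10 (separation).** If $Z_1,\dots,Z_k$ are pairwise disjoint closed invariant subsets of $X_L$, then for some $n\ge1$ the sets $L_n(Z_i)$ are pairwise disjoint.

*Proof.* Otherwise, for some $i\ne j$, $L_n(Z_i)\cap L_n(Z_j)\ne\emptyset$ for infinitely many $n$, hence for all $n$, by taking factors. By invariance there are, for each $m$, points $x^{(m)}\in Z_i$ and $y^{(m)}\in Z_j$ that agree on $[-m,m]$. By compactness a subsequence of $(x^{(m)})$ converges; the corresponding $y^{(m)}$ have the same limit, which lies in $Z_i\cap Z_j$, a contradiction. $\blacksquare$

**Lemma 11.** If $L$ satisfies an order condition, $X_L$ has at most $d$ minimal subsets.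

*Proof.* Let $M_1,\dots,M_k$ be distinct minimal sets. They are pairwise disjoint, since the intersection of two of them is closed, invariant and a proper subset of at least one of them. Take $n$ from Lemma 10 and invariant probabilities $\nu_i$ on $M_i$. Given $t\in\mathbb R^k$, let $\varphi(u)=t_i$ if the prefix of length $n$ of $u\in L_{n+1}$ is in $L_n(M_i)$, and $\varphi(u)=0$ if it is in none of these sets. Take $\eta,g$ from Lemma 9 and integrate
$$\varphi(x[0,n+1))=\eta(x_0)+g((Sx)[0,n))-g(x[0,n))$$
against $\nu_i$. The left side is $t_i$ on $M_i$, and the two terms in $g$ cancel by invariance. So $t_i=\sum_e\eta(e)\nu_i([e])$. Hence the linear map $\eta\mapsto\big(\sum_e\eta(e)\nu_i([e])\big)_i$ from $\mathbb R^d$ to $\mathbb R^k$ is onto, and $k\le d$. $\blacksquare$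

## 4. Few return words: minimal orbit closures and isolated points

To put measures on $F$ we need to know that its points have minimal orbit closures. For the "only if" half we need that non recurrent words are isolated points of $X_L$. Both follow from a count of return words. In this section $L$ satisfies an order condition.

Reversing all words and exchanging $<_A$ and $<_D$ preserves the order condition. Indeed, for letters $a'<_Db'$ and $c'<_Ad'$, the reversed forbidden pair for $w$ reversed consists of the reversals of $d'wa'$ and $c'wb'$, a pair that the original condition forbids. Reversal preserves the numbers $\#L_n$, and preserves the graphs $E(w)$ up to exchange of sides. So each statement below has a left-right mirror image.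

Let $p(n)=\#L_n$, and let $l(w),r(w),e(w),\kappa(w)$ be the numbers of left vertices, right vertices, edges and components of $E(w)$. By Lemma 8, $e(w)=l(w)+r(w)-\kappa(w)$, with $\kappa(w)\ge1$.

**Lemma 12.** There are $n_0\ge1$ and $s\ge0$ such that $s(n):=p(n+1)-p(n)=s$ for $n\ge n_0$, and $E(w)$ is a tree whenever $|w|\ge n_0$.

*Proof.* Since $p(n+1)=\sum_{w\in L_n}r(w)$, we have $s(n)=\sum_{w\in L_n}(r(w)-1)\ge0$. Also $p(n+1)=\sum_{w\in L_n}l(w)$ and $p(n+2)=\sum_{w\in L_n}e(w)$, so
$$s(n+1)-s(n)=p(n+2)-2p(n+1)+p(n)=\sum_{w\in L_n}(e-l-r+1)(w)=\sum_{w\in L_n}(1-\kappa(w))\le0.$$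
A non-increasing sequence of nonnegative integers is eventually constant. From then on the last sum is $0$; its terms are all $\le0$, so all $\kappa(w)$ are $1$. $\blacksquare$

For $L_*$: $p(0),\dots,p(4)=1,4,6,7,8$, so $s(0),\dots,s(3)=3,2,1,1$. The two drops come from the empty word and from $a$, which have $\kappa=2$; all other graphs are trees, since one of their sides is a single vertex. So $n_0=2$, $s=1$.

**Definition.** For nonempty $w\in L$, let $P(w)$ (resp. $P'(w)$) be the set of words of $L$ having $w$ as a prefix (resp. suffix) and containing exactly one occurrence of $w$. Let $R(w)$ be the set of words $v\in L$, $|v|>|w|$, having $w$ as prefix and as suffix and containing exactly two occurrences of $w$. An index $k$ denotes the subset of words of length $k$.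

In $L_*$, $P(dd)=\{dd,dda,ddac,\dots\}$ has one word of each length $\ge2$, and $R(dd)=\{ddd\}$.

**Lemma 13.** If $|w|\ge n_0$ and $k\ge|w|$, then $\#P_k(w)+\sum_{j\le k}\#R_j(w)\le s+1$, and likewise with $P'$ in place of $P$.

*Proof.* **Step 1: count by adding one letter.** If $v\in P(w)$ and $vc\in L$, the only possible new occurrence of $w$ in $vc$ is as a suffix, so $vc\in P(w)\cup R(w)$. Conversely, deleting the last letter of an element of $P(w)\cup R(w)$ of length $>|w|$ gives an element of $P(w)$, since for an element of $R(w)$ this removes the occurrence at the end. With $\rho(v)=r(v)-1\ge0$,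
$$\#P_{j+1}(w)+\#R_{j+1}(w)=\#P_j(w)+\sum_{v\in P_j(w)}\rho(v)\qquad(j\ge|w|).$$
Since $\#P_{|w|}(w)=1$ and $R_j(w)=\emptyset$ for $j\le|w|$, adding these equalities gives
$$\#P_k(w)+\sum_{j\le k}\#R_j(w)=1+\sum_{v\in P(w),\,|v|<k}\rho(v).\tag{3}$$

**Step 2: push all the $\rho(v)$ to the same length $k$.** If $|v|\ge n_0$, $E(v)$ is a tree and $\rho(av)+1$ is the degree of $a$ in $E(v)$, so
$$\sum_{a\in A(v)}\rho(av)=e(v)-l(v)=r(v)-1=\rho(v).$$
Iterating, $\rho(v)=\sum\{\rho(v'):v'\in L_k,\ v\text{ a suffix of }v'\}$ for $k\ge|v|$.

**Step 3: no overlap.** No element of $P(w)$ is a proper suffix of another one, since the longer one would contain a second occurrence of $w$. Two different suffixes of one word are suffixes of one another, so each $v'\in L_k$ has at most one suffix in $P(w)$. Inserting Step 2 in the right side of (3), each $\rho(v')$ with $v'\in L_k$ is used at most once, and the sum in (3) is at most $\sum_{v'\in L_k}\rho(v')=s(k)=s$. Reversal gives the statement for $P'$, as the reversal of $R(w)$ is the set $R$ of the reversed word. $\blacksquare$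

For $dd$ in $L_*$ and $k\ge3$ the left side is $1+1=2=s+1$.

**Lemma 14.** (i) The orbit closure of a recurrent $x\in X_L$ is minimal. (ii) Every non recurrent $z\in X_L$ is an isolated point of $X_L$.

*Proof of (i).* Let $w$ be a factor of $x$ with $|w|\ge n_0$. It occurs infinitely often in both directions. Two consecutive occurrences at $i<j$ give $x[i,j+|w|)\in R(w)$, and $R(w)$ is finite by Lemma 13. So the gaps between occurrences are bounded. A shorter factor of $x$ is contained in one of length $\ge n_0$, so its gaps are bounded too. Thus each factor $u$ of $x$ occurs in every sufficiently long factor of $x$.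

Let $y$ be in the orbit closure of $x$. All factors of $y$ are factors of $x$; taking long ones, every factor $u$ of $x$ occurs in $y$. So $x$ is in the orbit closure of $y$. Hence any nonempty closed invariant subset of the orbit closure of $x$ contains $x$, and is the whole of it.

*Proof of (ii).* **Step 1: a long factor that never comes back.** Some factor of $z$ occurs only finitely often to the right, or only finitely often to the left. By reversal we may assume the former: some factor $w'$ has a last occurrence in $z$, at position $q$. Then $w=z[q-n_0,q+|w'|)$ has its last occurrence at $q-n_0$, because $w'$ is a suffix of $w$. Shift $z$ so that this position becomes $0$. Then $|w|\ge n_0$ and $z[0,k)\in P(w)$ for $k\ge|w|$.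

**Step 2: a finite word determines the right half.** $R(w)$ is finite. If $k$ is at least all lengths in $R(w)$, all right extensions in $L$ of elements of $P_k(w)$ lie in $P_{k+1}(w)$. So $\#P_k(w)$ is non-decreasing from there on, and it is bounded by $s+1$. Hence it is eventually constant: there is $K\ge|w|$ such that for $k\ge K$ each element of $P_k(w)$ has exactly one right extension in $L$, and this extension is in $P(w)$. Put $v=z[0,K)\in P_K(w)$. If $y\in X_L$ and $y[0,K)=v$, then by induction $y[0,k)=z[0,k)$ for all $k\ge K$, so $y_n=z_n$ for all $n\ge0$.

**Step 3: $v$ occurs at most once in any element of $X_L$.** For $y$ as in Step 2, $w$ does not occur in $y$ at a positive position, hence neither does its extension $v$. Shifting, no element of $X_L$ contains $v$ twice. Since every word of $L$ occurs in some element of $X_L$, $R(v)=\emptyset$.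

**Step 4: a finite word determines the left half.** As $|v|\ge n_0$, Lemma 13 gives $\#P'_k(v)\le s+1$. As $R(v)=\emptyset$, all left extensions in $L$ of elements of $P'_k(v)$ are in $P'_{k+1}(v)$. So $\#P'_k(v)$ is non-decreasing and eventually constant: for some $m\ge0$, each element of $P'_k(v)$ with $k\ge m+K$ has exactly one left extension. By Step 3, $z[-j,K)\in P'(v)$ for all $j\ge0$. If $y\in X_L$ and $y[-m,K)=z[-m,K)$, then $y$ and $z$ agree to the left by uniqueness of left extensions, and to the right by Step 2. So $y=z$. $\blacksquare$

**Lemma 15 (decomposition).** Let $L$ satisfy an order condition, $Y=\overline N$, $F=X_L\setminus Y$. Then $F$ and $Y$ are closed and invariant, and $F$ is a finite (possibly empty) union of minimal sets. These are exactly the minimal subsets of $X_L$ that are open in $X_L$.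

*Proof.* $N$ is invariant, so $Y$ is closed and invariant, and $F$ is open and invariant.

**Step 1: $F$ is a finite union of minimal sets.** If a minimal set $M$ meets $F$, then $M\cap Y$ is a closed invariant proper subset of $M$, hence empty, so $M\subset F$. Each $x\in F$ is recurrent, so by Lemma 14(i) its orbit closure is minimal, and this set is contained in $F$. So $F$ is the union of the minimal sets meeting it. By Lemma 11 there are finitely many. Hence $F$ is closed.

**Step 2: they are open.** $F$ is open and is a finite disjoint union of the closed sets $M_i$; so each $M_i$ is $F$ minus a closed set, and is open in $X_L$.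

**Step 3: every open minimal set $M$ is one of them.** Let $x\in M$ and let $u$ be a factor of $x$. The $\omega$-limit set and the $\alpha$-limit set of $x$ are nonempty closed invariant subsets of $M$, hence equal to $M\ni x$. So $u$ occurs in $x$ infinitely often on both sides, and $x$ is recurrent. Thus $M\cap N=\emptyset$, and as $M$ is open, $M\cap Y=\emptyset$. So $M\subset F$. $\blacksquare$

## 5. Correcting $\theta$ on the far part: the "if" half of Theorem 5

Let $L$ satisfy an order condition, and let $\theta$ satisfy (1) and (2) for all $z\in N$. Take $F$ and $Y$ from Lemma 15, with $F=M_1\cup\dots\cup M_k$ (possibly $k=0$; also $Y$ may be empty).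

**Step 1: replace $\theta$ by a vector that looks like $\theta$ on $Y$ and like $0$ on $F$.** By Lemma 10, $L_n(F)\cap L_n(Y)=\emptyset$ for some $n\ge1$. As $X_L=F\cup Y$, $L_n$ is the disjoint union of $L_n(F)$ and $L_n(Y)$. For $u\in L_{n+1}$ put $\varphi(u)=\theta_{u_0}$ if the prefix of length $n$ of $u$ is in $L_n(Y)$, and $\varphi(u)=0$ if it is in $L_n(F)$. Take $\eta,g$ from Lemma 9 and put $G(x)=g(x[0,n))$, a bounded continuous function on $X_L$. Lemma 9, applied to $u=x[0,n+1)$, says
$$\eta(x_0)=\theta_{x_0}+G(x)-G(Sx)\ \ (x\in Y),\qquad \eta(x_0)=G(x)-G(Sx)\ \ (x\in F).\tag{4}$$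

**Step 2: an $\eta$-conformal measure that charges the words of $F$.** Let $\nu_i$ be an invariant probability on $M_i$. Its support is nonempty, closed and invariant, hence equal to $M_i$. Put $\nu=\sum_i\nu_i$ and $\mu_F=e^{-G}\nu$. As $\nu$ is $0$-conformal, item 3 of Lemma 1 says that $\mu_F$ is $(G-G\circ S)$-conformal; it is carried by $F$, so by (4) it is $\eta$-conformal. If $w$ occurs in an element of some $M_i$, then $[w]\cap M_i$ is nonempty and relatively open in $M_i$, so $\mu_F([w])>0$.

**Step 3: $\eta$-conformal measures that charge the words of $Y$.** For $z\in N$ take the finite $\theta$-conformal measure $m_z$ of Lemma 3, and put $\mu_z=e^{-G}m_z$. By item 3 of Lemma 1 it is conformal for $\theta_{x_0}+G(x)-G(Sx)$; it is carried by $N\subset Y$, so by (4) it is $\eta$-conformal. It is finite, and it charges $[w]$ for each factor $w$ of $z$. It was never checked whether $\eta$ satisfies (1) and (2), because the bounded function $G$ takes care of this.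

**Step 4: add up.** If $w$ occurs in an element of $Y=\overline N$, then the open set $[w]$ meets $Y$, hence meets $N$, so $w$ occurs in some $z^{(w)}\in N$. Put $\mu=\mu_F+\sum_wc_w\mu_{z^{(w)}}$, the sum being over these countably many words, with $c_w>0$ such that the total mass is finite. Then $\mu$ is $\eta$-conformal. Every $w\in L$ occurs in an element of $X_L=F\cup Y$, so $\mu([w])>0$ for every $w\in L$. By Lemma 2, $L$ is the natural coding of an affine iet, with slopes $e^{\eta(e)}$. This proves the "if" half of Theorem 5. $\blacksquare$

## 6. Wandering intervals: the "only if" half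

**Lemma 16.** Let $T$ be an affine iet with slopes $e^{\theta_e}$ and natural coding $L$. Then $L$ satisfies an order condition, (1) and (2) hold with this $\theta$ for every non recurrent $z\in X_L$, and there is a $\theta$-conformal measure $\mu$ on $X_L$ with $\mu([w])>0$ for all $w\in L$.

*Proof.* Define $I_w=\{x:T^ix\in I_{w_i},\ 0\le i<|w|\}$. As in Step 2 of Lemma 2, it is empty or a left-closed, right-open interval of positive length, and $T^i$ is affine and increasing on it for $0\le i\le|w|$. It is nonempty iff $w\in L$.

**Step 1: the order condition.** Let $<_D$ be the order of the intervals $I_e$ and $<_A$ the order of the intervals $TI_e$. Suppose $a<_Ab$, $c<_Dd$ and $awd,bwc\in L$. Then there are $y\in TI_a\cap I_w$ and $y'\in TI_b\cap I_w$ with $T^{|w|}y\in I_d$ and $T^{|w|}y'\in I_c$. So $y<y'$ while $T^{|w|}y>T^{|w|}y'$, contradicting that $T^{|w|}$ is increasing on $I_w$.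

**Step 2: (1) and (2), as total lengths of disjoint intervals.** Let $z$ be non recurrent. The order condition is established, so Lemma 14(ii) applies: there are $m,k\ge0$ such that $z$ is the only $y\in X_L$ with $y[-m,k)=z[-m,k)=:u$. Since $u\in L$, $J=T^mI_u$ is an interval of positive length, and every point of $J$ has a coding $y\in X_L$ with $y[-m,k)=u$, that is, the coding $z$. So the points of $T^nJ$ have coding $S^nz$ for all $n\in\mathbb Z$. Hence $T^nJ\subset I_{z_n}$ and $|T^{n+1}J|=e^{\theta_{z_n}}|T^nJ|$, where $|\cdot|$ is Lebesgue measure. The words $S^nz$ are pairwise distinct, because a periodic word is recurrent. So the sets $T^nJ$ are disjoint, and $\sum_{n\in\mathbb Z}|T^nJ|\le1$. But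
$$|T^{n+1}J|=|J|\exp\sum_{j=0}^n\theta_{z_j}\ (n\ge0),\qquad |T^{-n}J|=|J|\exp\Big(-\sum_{j=-n}^{-1}\theta_{z_j}\Big)\ (n>0),$$
and $|J|>0$. This gives (1) and (2).

**Step 3: the measure is Lebesgue measure, transported by the coding.** Let $\pi:[0,1)\to X_L$ be the coding map. It is Borel and $\pi T=S\pi$. Put $\mu=\pi_*\mathrm{Leb}$. Then $\mu([w])=|I_w|>0$ for $w\in L$. We have $\pi(x)\in SB$ iff $\pi(T^{-1}x)=S^{-1}\pi(x)\in B$, so $\pi^{-1}(SB)=T\pi^{-1}(B)$. For $B\subset[e]$ we have $\pi^{-1}(B)\subset I_e$, so $\mu(SB)=|T\pi^{-1}(B)|=e^{\theta_e}\mu(B)$. Cutting a general $B$ into the sets $B\cap[e]$ gives conformality. $\blacksquare$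

The "only if" half of Theorem 5 is contained in Lemma 16, and Theorem 5 is proved. $\blacksquare$

## 7. Prescribed slopes and standard exchanges

If $\theta$ itself must be the vector of log-slopes, no correction is allowed, and we need $\theta$-conformal measures on the open minimal sets. On a two-point orbit $\{x,Sx\}$, as in $L_*$, this requires $\theta_a+\theta_b=0$: the average of $\theta_{x_0}$ for the invariant probability is $0$. Here is the general fact; the definition of conformality is the same on any compact metrizable space with a homeomorphism, and so is Lemma 1.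

**Lemma 17.** Let $S$ be a minimal homeomorphism of a compact metrizable space $M\ne\emptyset$, and $\phi\in C(M)$ real. There is a Borel probability $\mu$ on $M$ with $\mu(SB)=\int_Be^\phi d\mu$ for all Borel $B$ if and only if there is an invariant probability $\nu$ with $\int\phi\,d\nu=0$. Such a $\mu$ has full support.

*Proof of "only if".* Write $\phi^{(n)}=\sum_{0\le j<n}\phi\circ S^j$. Item 1 of Lemma 1 with $B=M$ reads $\int f\,d\mu=\int e^{\phi}f\circ S\,d\mu$. With $f=e^{\phi^{(n)}}$ it gives $\int e^{\phi^{(n)}}d\mu=\int e^{\phi^{(n+1)}}d\mu$, so $\int e^{\phi^{(n)}}d\mu=1$ for all $n\ge0$.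

Suppose there is no invariant $\nu$ with $\int\phi\,d\nu=0$. The set of invariant probabilities is nonempty, convex and weak-\* compact, so the integrals $\int\phi\,d\nu$ form a compact interval not containing $0$. Say first that they are all $\ge2c>0$. Then $\phi^{(n)}(x)\ge cn$ for all $x\in M$ and all large $n$. Otherwise there are infinitely many $n$ and points $x_n$ with $\frac1n\phi^{(n)}(x_n)<c$, and a weak-\* limit point of $\frac1n\sum_{j<n}\delta_{S^jx_n}$ along these $n$ is an invariant probability $\nu$ with $\int\phi\,d\nu\le c$, a contradiction. So $1=\int e^{\phi^{(n)}}d\mu\ge e^{cn}$ for large $n$, a contradiction. If the integrals are all $\le-2c<0$, the same argument gives $\phi^{(n)}\le-cn$ for large $n$, and $1\le e^{-cn}$, a contradiction.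

*Proof of "if".* Let $V=\{f-e^\phi f\circ S:f\in C(M)\}$, a linear subspace of $C(M)$, and let $C_+$ be the open convex cone of strictly positive functions.

**Step 1: if $V\cap C_+=\emptyset$, then $\mu$ exists.** By Hahn–Banach there are a continuous linear functional $\Lambda$ and $t\in\mathbb R$ with $\Lambda>t$ on $C_+$ and $\Lambda\le t$ on $V$. A linear functional bounded above on a subspace vanishes there, so $\Lambda=0$ on $V$, $t\ge0$, and $\Lambda>0$ on $C_+$. Hence $\Lambda\ge0$ on nonnegative functions (add a small constant), and by the Riesz theorem $\Lambda$ is, after normalization, a Borel probability $\mu$. It satisfies $\int f\,d\mu=\int e^\phi f\circ S\,d\mu$ for all $f\in C(M)$. Both sides are integrals of $f$ against finite Borel measures, so these measures are equal and the formula holds for bounded Borel $f$. With $f=1_{SB}$, for which $f\circ S=1_B$, we get $\mu(SB)=\int_Be^\phi d\mu$.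

**Step 2: $V\cap C_+=\emptyset$.** Suppose $f-e^\phi f\circ S>0$ everywhere.

If $f>0$ everywhere, put $h=\log f$. Then $\phi+h\circ S-h<0$ everywhere, so $\int\phi\,d\nu<0$ for all invariant $\nu$, a contradiction.

Otherwise $f(x)\le0$ for some $x$. From $f\circ S<e^{-\phi}f$ we get $f(S^nx)<0$ for all $n\ge1$. The $\omega$-limit set of $x$ is nonempty, closed and invariant, hence equal to $M$, so the forward orbit of $x$ is dense and $f\le0$ on $M$. Then $f(y)<e^{-\phi(S^{-1}y)}f(S^{-1}y)\le0$ for all $y$. So $f<0$ everywhere, and $f>e^\phi f\circ S$ reads $|f|<e^\phi|f\circ S|$. With $h=\log|f|$ we get $\phi+h\circ S-h>0$, so $\int\phi\,d\nu>0$ for all invariant $\nu$, a contradiction.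

*Full support.* By item 2 of Lemma 1, $\mu(SB)=0$ iff $\mu(B)=0$. So the support of $\mu$ is nonempty, closed and invariant, hence equal to $M$. $\blacksquare$

**Proof of Theorem 6.** *Necessity.* (a) and (b) are in Lemma 16. For (c), take $\mu$ from Lemma 16, and let $M$ be minimal and open in $X_L$. Being open and nonempty, $M$ contains a set $\{y\in X_L:y[-i,j)=w\}=S^i[w]$ with $i,j\ge0$ and $w\in L$. As $\mu([w])>0$, item 2 of Lemma 1 gives $\mu(S^i[w])>0$, so $\mu(M)>0$. The normalized restriction of $\mu$ to the invariant set $M$ is $\theta$-conformal, and Lemma 17 with $\phi(x)=\theta_{x_0}$ gives (c).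

*Sufficiency.* By (a) and Lemma 15, $F$ is a finite union of minimal sets that are open in $X_L$. By (c) and Lemma 17, with $\phi(x)=\theta_{x_0}$, each of them carries a $\theta$-conformal probability with full support. Let $\mu_F$ be the sum of these; it charges $[w]$ for each $w$ occurring in an element of $F$. By (b) and Lemma 3, the measures $m_z$, $z\in N$, are finite and $\theta$-conformal. With $w$ ranging over the words that occur in elements of $Y$, and $z^{(w)}\in N$ as in Section 5, Step 4, put $\mu=\mu_F+\sum_wc_wm_{z^{(w)}}$, with $c_w>0$ making the mass finite. It is $\theta$-conformal and charges $[w]$ for every $w\in L$. Apply Lemma 2. $\blacksquare$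

**Proof of Corollary 7.** A standard iet is an affine iet with all slopes $1$, that is, with $\theta=0$. Take $\theta=0$ in Theorem 6. Condition (c) always holds. The series (1) has all its terms equal to $1$ and diverges, so (b) means that there is no non recurrent word in $X_L$. $\blacksquare$
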